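# A homeomorphism of the pseudo-arc whose fixed point set is the closure of a proper open set

## 1. Theorem A and the spaces it speaks about

Throughout, $P$ is the pseudo-arc.

**Theorem A.** There are a homeomorphism $h:P\to P$ of the pseudo-arc and a nonempty open $U\subset P$ with
$$\{x\in P: h(x)=x\}=\mathrm{cl}(U)\neq P .$$

The question answered here comes from the paper "Stable Homeomorphisms of the Pseudo-Arc": can a homeomorphism of $P$ have a fixed point set that is the closure of a nonempty open set without being all of $P$? The answer is yes. In plain words, $h$ is the identity on a whole open set $U$ and on its closure, and moves every other point, of which there is at least one.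

Let me recall the words in the statement. A *continuum* is a nonempty compact connected metric space. A *chain* is a finite sequence of open sets $C_1,\dots,C_m$ with $C_i\cap C_k\ne\emptyset$ exactly when $|i-k|\le1$. A continuum is *chainable* if for every $\varepsilon>0$ it is covered by a chain whose members have diameter $<\varepsilon$. The arc $[0,1]$ is chainable. A continuum is *decomposable* if it is the union of two proper subcontinua, and *indecomposable* otherwise; it is *hereditarily indecomposable* (HI) if each of its subcontinua is indecomposable. The arc is decomposable: $[0,1]=[0,\frac12]\cup[\frac12,1]$.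

We use HI in an equivalent form: *any two intersecting subcontinua are nested*. Indeed, if $M,N$ meet and neither contains the other, then $M\cup N$ is a decomposable subcontinuum. Conversely, if a subcontinuum is $M\cup N$ with $M,N$ proper subcontinua of it, then $M$ and $N$ meet by connectedness, and they are not nested, since otherwise the larger one would be everything.

The *pseudo-arc* is the nondegenerate HI chainable continuum. The word "the" is justified by Bing's theorem (*Concerning hereditarily indecomposable continua*, Pacific J. Math. 1951): any two nondegenerate HI chainable continua are homeomorphic. This is the only non-textbook result quoted in the proof of Theorem A, and it gives us freedom: we may build our own nondegenerate HI chainable continuum, adapted to the map $h$ we want.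

The building tool is the *inverse limit*. For continuous surjections $\theta_n:A_{n+1}\to A_n$ between arcs, $n\ge 0$,
$$\varprojlim(A_n,\theta_n)=\Big\{(x_n)_{n\ge0}\in\prod_n A_n:\ \theta_n(x_{n+1})=x_n \text{ for all } n\Big\}.$$
This is a continuum, and the projections $\pi_n:x\mapsto x_n$ are onto. It is chainable: with the metric $\sum_j2^{-j}|x_j-y_j|$ the fibres of $\pi_n$ have diameter at most $2^{-n}$, so the preimage under $\pi_n$ (large $n$) of a chain of very short intervals is a chain of small sets. For example, if every $\theta_n$ is the identity, the inverse limit is an arc.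

Conventions: interiors $\mathrm{int}$ and boundaries $\partial$ of subsets of $[0,1]$ are relative to $[0,1]$, so $0\in\mathrm{int}[0,\frac13]$. PL means piecewise linear with finitely many pieces. Inequalities between maps are meant pointwise.

## 2. Exact lifts of arc homeomorphisms, and why they do not exist

On the arc the analogous question is easy. Let $F_0=[0,\frac13]\cup[\frac23,1]$, let $h_0$ be the identity on $F_0$, and let $h_0(\frac13+y)=\frac13+3y^2$ for $0\le y\le\frac13$. Then $h_0$ is an increasing homeomorphism, and $3y^2=y$ only for $y=0,\frac13$, so the fixed point set is $F_0$, the closure of $[0,\frac13)\cup(\frac23,1]$. We have cut the arc into three pieces and defined $h_0$ piece by piece.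

In $P$ this is impossible. A proper subcontinuum of an indecomposable continuum is nowhere dense (a textbook fact), so there are no connected pieces with interior; Proposition C in Section 10 shows that the fixed point set we are after must have uncountably many components.

So a sensible person lifts the arc example. Write $P=\varprojlim(E_n,c_n)$ with $E_n=[0,1]$ and PL surjections $c_n$ that fold a lot (this makes the limit HI; "crooked" will be the term), start with $h_0$ on $E_0$, and look for homeomorphisms $h_n$ of $E_n$ with $c_nh_{n+1}=h_nc_n$. They would induce a homeomorphism of $P$. This stops at the very first step.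

Here is the computation. Call $c:[0,1]\to[0,1]$ *$\varepsilon$-crooked* if for all $s<t$ there are $s\le u\le v\le t$ with $|c(u)-c(t)|\le\varepsilon$ and $|c(v)-c(s)|\le\varepsilon$: on the way from $c(s)$ to $c(t)$, the map first comes close to its final value, then goes back close to its initial value. For example, the identity is $\varepsilon$-crooked exactly when $\varepsilon\ge\frac12$: for $s=0,t=1$ we need $1-\varepsilon\le u\le v\le\varepsilon$, and for $\varepsilon\ge\frac12$ the choice $u=v=\frac{s+t}2$ works.

**Observation.** If $c$ is a PL surjection of $[0,1]$ that is $\varepsilon$-crooked with $\varepsilon<\frac16$, there is no homeomorphism $h_1$ of $[0,1]$ with $ch_1=h_0c$.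

*Proof.* Since $c$ is onto, there are $s<t$ with $\{c(s),c(t)\}=\{\frac13,\frac23\}$ and $c((s,t))\subset(\frac13,\frac23)$. Take $u\le v$ from crookedness. If $c(s)=\frac13$, then $c(u)\ge\frac23-\varepsilon$ exceeds both $c(s)$ and $c(v)\le\frac13+\varepsilon$, so the maximum of $c$ on $[s,v]$ is attained at an interior point. If $c(s)=\frac23$, then $c(v)\ge\frac23-\varepsilon$ exceeds both $c(u)\le\frac13+\varepsilon$ and $c(t)=\frac13$, so the maximum of $c$ on $[u,t]$ is attained at an interior point. Either way $c$ has a local maximum at some $e\in(s,t)$, with $c(e)\in(\frac13,\frac23)$.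

Let $\Lambda$ be the set of values of $c$ at local maxima; it is finite as $c$ is PL. Suppose $h_1$ exists. If $e$ is a local maximum of $c$, it is one of $h_0c=ch_1$, so $h_1(e)$ is a local maximum of $c$, with value $h_0(c(e))$. Hence $h_0(\Lambda)\subset\Lambda$. But $h_0(x)<x$ on $(\frac13,\frac23)$, so the $h_0$-orbit of $c(e)$ is infinite. This is a contradiction. $\square$

The way past this point is to give up two things at once: homeomorphisms at finite levels, and exact commutation. We use two PL surjections $f_n,g_n:E_{n+1}\to E_n$ per level. Think of $e\in E_{n+1}$ as a finer position: $f_n(e)$ says where the point is, $g_n(e)$ says where its image is. Points are fixed where $f_n=g_n$, which should happen exactly on a set $F_{n+1}\subset E_{n+1}$. Compatibility of levels becomes the approximate identity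
$$f_{n-1}g_n\approx g_{n-1}f_n .$$
For given $f_{n-1},g_{n-1}$ this says where the curve $e\mapsto(f_n(e),g_n(e))=(s,s')$ may run: in the set where $f_{n-1}(s')\approx g_{n-1}(s)$. Over a complementary interval $J=[L,R]$ of $F_n$ we want this curve in $J^2$ to go from corner $(L,L)$ to corner $(R,R)$ and to stay off the diagonal except at these corners, for otherwise new fixed points would appear. So each stage needs suitable paths off the diagonal, and must produce new ones for the next stage. Sections 3 and 4 do this. Two further points need care. Paths on *both* sides of the diagonal are needed, because the folding map exchanges the sides whenever it turns back. And "off the diagonal" must be quantitative, by some $\kappa_n>0$, since errors accumulate in the limit; so $\kappa_n$ will be fixed *before* the next commutation error $\varepsilon_{n+1}$ is chosen.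

## 3. Joining points in the level set $p(x)=q(y)$

This section supplies the one topological tool for producing paths.

**Lemma 1.** Let $Q$ be a closed nondegenerate rectangle, $D:Q\to\mathbb R$ continuous, $a\ne b$ in $\partial Q$, $D(a)=D(b)=0$. Suppose $D\ge0$ on one of the two closed arcs of $\partial Q$ between $a,b$ and $D\le0$ on the other. Then $a,b$ lie in one component of $D^{-1}(0)$. If $D$ is PL, they are joined by a PL path in $D^{-1}(0)$.

*Proof.* Suppose not. In a compact metric space distinct components can be separated by a splitting into two disjoint closed sets, so $D^{-1}(0)=Z_0\sqcup Z_1$ with $Z_0\ni a$, $Z_1\ni b$ closed. Choose a continuous $u:Q\to[0,1]$ with $u=0$ on $Z_0$ and $u=1$ on $Z_1$, and put $\Psi=(D,u):Q\to\mathbb R^2$. If $D=0$ then $u\in\{0,1\}$, so $\Psi$ misses the point $o=(0,\frac12)$. As $\Psi|_{\partial Q}$ extends over $Q$ without hitting $o$, its winding number about $o$ is $0$.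

Now compute it directly. We have $\Psi(a)=(0,0)$ and $\Psi(b)=(0,1)$. Go from $a$ to $b$ along the arc where $D\ge0$: $\Psi$ stays in the closed right half plane minus $o$, so the angle at $o$ runs from $-\frac\pi2$ to $\frac\pi2$ and increases by $\pi$. Return along the other arc: $\Psi$ stays in the closed left half plane minus $o$, and the angle runs from $\frac\pi2$ to $\frac{3\pi}2$. The winding number is $\pm1$, a contradiction.

If $D$ is PL, then $D^{-1}(0)$ is a finite union of convex polygons (possibly segments or points), so its components are joined up by PL paths. $\square$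

Let $\alpha<\beta$ and let $p:[x_0,x_1]\to[\alpha,\beta]$, $q:[y_0,y_1]\to[\alpha,\beta]$ be PL, $x_0<x_1$, $y_0<y_1$. We shall only use the following two consequences.

**(C1)** If $p(x_0)=q(y_0)$, $p(x_1)=q(y_1)$ and $\{p(x_0),p(x_1)\}=\{\alpha,\beta\}$, then $(x_0,y_0)$ and $(x_1,y_1)$ are joined by a PL path in $\{p(x)=q(y)\}$.

**(C2)** If $p(x_0)=p(x_1)=\gamma\in\{\alpha,\beta\}$, $\{q(y_0),q(y_1)\}=\{\alpha,\beta\}$, and $y_*$ is the endpoint with $q(y_*)=\gamma$, then $(x_0,y_*)$ and $(x_1,y_*)$ are joined by a PL path in $\{p(x)=q(y)\}$.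

*Proof.* Let $D(x,y)=p(x)-q(y)$ on $[x_0,x_1]\times[y_0,y_1]$. It is affine on each rectangle of a finite grid.

(C1) with $p(x_0)=\alpha$: on the side $y=y_0$ we have $D=p-\alpha\ge0$, and on $x=x_1$ we have $D=\beta-q\ge0$; these two sides form one arc from $(x_0,y_0)$ to $(x_1,y_1)$. On $x=x_0$, $D=\alpha-q\le0$, and on $y=y_1$, $D=p-\beta\le0$; these form the other arc. If $p(x_0)=\beta$, all signs change and we use $-D$.

(C2) with $\gamma=\alpha$: on the side $y=y_*$, $D=p-\alpha\ge0$. On $x=x_0$ and $x=x_1$, $D=\alpha-q\le0$; on the remaining horizontal side, $D=p-\beta\le0$. The two arcs between $(x_0,y_*)$ and $(x_1,y_*)$ are the side $y=y_*$ and the other three sides. For $\gamma=\beta$ use $-D$. $\square$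

In words: two climbers whose heights are given by $p$ and $q$ can move continuously, going back when necessary, so that they are always at the same height. In (C2) the climber $p$ makes a round trip starting and ending at an extreme height, and the climber $q$ ends where it started.

## 4. Paths on both sides of the diagonal

**Definition.** Let $J=[L,R]$, $L<R$, let $\alpha,\beta:J\to\mathbb R$ be PL, and let $\eta>0$. The triple $(J;\alpha,\beta)$ is *$\eta$-good* if there are PL paths $\lambda,\mu:[0,1]\to J^2$ from $(L,L)$ to $(R,R)$, written $z\mapsto(s(z),s'(z))$, such that for $0<z<1$ we have $s'<s$ on $\lambda$ (a *lower* path) and $s'>s$ on $\mu$ (an *upper* path), and $|\alpha(s')-\beta(s)|<\eta$ along both.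

*Examples.* If $\alpha=\beta=0$, the triple is $\eta$-good for every $\eta>0$: for $\lambda$ take the polygonal path $(L,L),(L+\tfrac23(R-L),L+\tfrac13(R-L)),(R,R)$, and for $\mu$ its mirror image in the diagonal. Now let $J=[0,1]$, $\alpha(t)=t$, and let $\beta$ be linear between the values $\beta(0)=0$, $\beta(\frac12)=\frac14$, $\beta(1)=1$. An upper path has a point with $s=\frac12$, $s'>\frac12$; there $|\alpha(s')-\beta(s)|=s'-\frac14>\frac14$. So this triple is not $\eta$-good for any $\eta\le\frac14$.

The second example is a warning. The curve $(\alpha,\beta)$ is itself a lower path. So if we choose our curve $e\mapsto (f_n(e),g_n(e))$ to be a lower path and nothing else, the next stage may have no upper path. Lemma 2 repairs this with a curve that runs along *both* $\lambda$ and $\mu$, back and forth.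

Two symmetries follow by transporting paths.

(a) If $(J;\alpha,\beta)$ is $\eta$-good and $\rho(t)=L+R-t$, then $(J;\alpha\rho,\beta\rho)$ is $\eta$-good: apply $\rho\times\rho$ and reverse the paths. Since $\rho$ reverses order, lower and upper are exchanged.

(b) If $(J;\alpha,\beta)$ is $\eta$-good, so is $(J;\beta,\alpha)$: exchange the coordinates. Again lower and upper are exchanged.

**Lemma 2.** Let $\lambda,\mu$ be PL paths in $J^2$, $J=[L,R]$, from $(L,L)$ to $(R,R)$ with $s'<s$ on $\lambda$ and $s'>s$ on $\mu$ for $0<z<1$. Let $\eta>0$. There is a PL map $w=(\sigma,\sigma'):[0,1]\to J^2$ with $w(0)=(L,L)$, $w(1)=(R,R)$, $w([0,1])\subset\lambda([0,1])\cup\mu([0,1])$, such that $([0,1];\sigma,\sigma')$ is $\eta$-good.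

*Proof.* **Step 1: the curve $w$.** The purpose is that $\sigma$ and $\sigma'$ sweep the same ranges over the same time intervals, in small increments. Choose $L<i_1<\dots<i_K<R$, $K\ge2$, with $i_1-L<\eta/2$, $R-i_K<\eta/2$, $i_{k+1}-i_k<\eta$. For $i\in(L,R)$ define four loops:

* $a_i$: follow $\lambda$ from $(L,L)$ to the first point with $s=i$, and return;
* $b_i$: follow $\mu$ from $(L,L)$ to the first point with $s'=i$, and return;
* $A_i$: follow $\mu$ backwards from $(R,R)$ to the first point met with $s=i$, and return;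
* $B_i$: follow $\lambda$ backwards from $(R,R)$ to the first point met with $s'=i$, and return.

These points exist because $s$ and $s'$ run between $L$ and $R$ on each path. Let $w$ be the concatenation
$$a_{i_1}b_{i_1}\,a_{i_2}b_{i_2}\cdots a_{i_K}b_{i_K}\;\lambda\;A_{i_1}B_{i_1}\,A_{i_2}B_{i_2}\cdots A_{i_K}B_{i_K},$$
parametrized PL on $[0,1]$. Let $0=P_0<\dots<P_K$ be the times at which the units $a_{i_k}b_{i_k}$ begin and end, let $[P_K,Q_0]$ be the time interval of $\lambda$, and let $Q_0<\dots<Q_K=1$ be the times for the units $A_{i_k}B_{i_k}$.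

**Step 2: the ranges.** On $a_i$ we have $L\le s'\le s\le i$, with $s=i$ attained. On $b_i$, $L\le s\le s'\le i$, with $s'=i$ attained. On $A_i$, $R\ge s'\ge s\ge i$, with $s=i$ attained. On $B_i$, $R\ge s\ge s'\ge i$, with $s'=i$ attained. So over a unit $a_ib_i$ both coordinates stay in $[L,i]$, and each takes the values $L$ and $i$; similarly for $A_iB_i$. Hence for *both* $\tau=\sigma$ and $\tau=\sigma'$:
$$\tau(P_k)=L,\quad\tau(Q_k)=R,\quad\tau([P_{k-1},P_k])=[L,i_k],\quad\tau([Q_{k-1},Q_k])=[i_k,R].\tag{1}$$

**Step 3: only a lower path is needed.** We shall construct a lower path $(t,t')$ from $(0,0)$ to $(1,1)$ with $|\sigma(t')-\sigma'(t)|<\eta$, using only (1) and $\tau([0,1])\subset[L,R]$. These facts are symmetric in $\sigma,\sigma'$, so the same construction gives a lower path for $([0,1];\sigma',\sigma)$, and exchanging coordinates turns it into an upper path for $([0,1];\sigma,\sigma')$. The plan is to keep $t$ about one unit ahead of $t'$, which guarantees $t'<t$. We call $|\sigma(t')-\sigma'(t)|$ the error.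

**Step 4: start.** To put $t$ one unit ahead, move $t$ over $[P_0,P_1]$ with $t'=P_0$. Here $\sigma(t')=L$ and $\sigma'(t)\in[L,i_1]$, so the error is at most $i_1-L<\eta$. We are at $(t,t')=(P_1,P_0)$, and $t'<t$ after the first moment.

**Step 5: left steps.** For $1\le k<K$ we go from $(P_k,P_{k-1})$ to $(P_{k+1},P_k)$ in two moves.

First move, to $(P_{k+1},P_{k-1})$. Let $e_k$ be the first point of $[P_{k-1},P_k]$ with $\sigma=i_k$; since $\sigma(P_k)=L$, $e_k<P_k$. Apply (C2) with $[\alpha,\beta]=[L,i_k]$ to $p(t)=\min(\sigma'(t),i_k)$ on $[P_k,P_{k+1}]$, which is $L$ at both ends, and $q(t')=\sigma(t')$ on $[P_{k-1},e_k]$, which goes from $L$ to $i_k$. On the resulting path $\sigma(t')=\min(\sigma'(t),i_k)$ and $\sigma'(t)\le i_{k+1}$, so the error is at most $i_{k+1}-i_k<\eta$. Moreover $t'\le e_k<P_k\le t$.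

Second move, to $(P_{k+1},P_k)$. Let $e'$ be the last point of $[P_k,P_{k+1}]$ with $\sigma'=i_k$. Since $\sigma'=L$ at both ends, $P_k<e'<P_{k+1}$, and after $e'$ we have $\sigma'<i_k$. Apply (C2) with $[\alpha,\beta]=[L,i_k]$ to $p(t')=\sigma(t')$ on $[P_{k-1},P_k]$, which is $L$ at both ends, and $q(t)=\sigma'(t)$ on $[e',P_{k+1}]$, which goes from $i_k$ to $L$; the endpoint with value $L$ is $P_{k+1}$. The error is $0$, and $t'\le P_k<e'\le t$.

After $k=K-1$ we are at $(P_K,P_{K-1})$.

**Step 6: crossing the middle.** Now $t$ must pass over $\lambda$ and then $t'$ must. Let $\chi(v)=\min(\max(v,i_1),i_K)$. On $[L,R]$ we have $|\chi(v)-v|<\eta/2$, so $\chi\sigma(t')=\chi\sigma'(t)$ implies $|\sigma(t')-\sigma'(t)|<\eta$. Let $e$ be the first point of $[P_{K-1},P_K]$ with $\sigma=i_K$, and $d$ the first point of $[Q_0,Q_1]$ with $\sigma'=i_1$. Then $e<P_K$ as $\sigma(P_K)=L$, and $Q_0<d<Q_1$ as $\sigma'(Q_0)=\sigma'(Q_1)=R$. Apply (C1) three times with $[\alpha,\beta]=[i_1,i_K]$, $p=\chi\sigma'(t)$, $q=\chi\sigma(t')$: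

1. $t\in[P_K,Q_0]$, $t'\in[P_{K-1},e]$: both functions go from $i_1$ to $i_K$. We reach $(Q_0,e)$, with $t'\le e<P_K\le t$.
2. $t\in[Q_0,d]$, $t'\in[e,P_K]$: both go from $i_K$ to $i_1$. We reach $(d,P_K)$, with $t'\le P_K<Q_0\le t$.
3. $t\in[d,Q_1]$, $t'\in[P_K,Q_0]$: both go from $i_1$ to $i_K$. We reach $(Q_1,Q_0)$, with $t'\le Q_0<d\le t$.

**Step 7: right steps.** For $1\le k<K$ we go from $(Q_k,Q_{k-1})$ to $(Q_{k+1},Q_k)$ in two moves, with $[\alpha,\beta]=[i_{k+1},R]$.

First move, to $(Q_{k+1},Q_{k-1})$. Let $d_k$ be the first point of $[Q_{k-1},Q_k]$ with $\sigma=i_{k+1}$; it exists because $\sigma$ maps this interval onto $[i_k,R]$, it is $<Q_k$ because $\sigma(Q_k)=R$, and $\sigma>i_{k+1}$ before it. Apply (C2) to $p=\sigma'(t)$ on $[Q_k,Q_{k+1}]$, which has range $[i_{k+1},R]$ and is $R$ at both ends, and $q=\sigma(t')$ on $[Q_{k-1},d_k]$, which goes from $R$ to $i_{k+1}$. The error is $0$, and $t'\le d_k<Q_k\le t$.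

Second move, to $(Q_{k+1},Q_k)$. Let $d'$ be the last point of $[Q_k,Q_{k+1}]$ with $\sigma'=i_{k+1}$; then $d'>Q_k$. Apply (C2) to $p=\max(\sigma(t'),i_{k+1})$ on $[Q_{k-1},Q_k]$, which is $R$ at both ends, and $q=\sigma'(t)$ on $[d',Q_{k+1}]$, which goes from $i_{k+1}$ to $R$. Since $\sigma(t')\ge i_k$, the error is at most $i_{k+1}-i_k<\eta$; and $t'\le Q_k<d'\le t$.

**Step 8: finish.** To let $t'$ catch up, from $(Q_K,Q_{K-1})$ move $t'$ over $[Q_{K-1},Q_K]$ with $t=Q_K=1$. Here $\sigma'(t)=R$ and $\sigma(t')\in[i_K,R]$, so the error is at most $R-i_K<\eta$. The whole path satisfies $t'<t$ except at its two ends. $\square$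

*Why a tolerance $\eta>0$.* The curve $w$ of the proof leaves $(L,L)$ along $\lambda$. Suppose that the first linear piece $[0,\delta]$ is $\sigma(t)=L+at$, $\sigma'(t)=L+bt$ with $a>b\ge0$. An upper path with $\sigma(t')=\sigma'(t)$ exactly would satisfy $at'=bt$ near its start, so $t'\le t$, contradicting $t'>t$. For such a curve exact equality on both sides of the diagonal is out of reach.

Next, goodness must survive composition with a folding map $c$. If $c$ goes across, from $0$ to $1$, we shall lift the given lower path. If $c$ goes up and comes back down to $0$, a lower path $(r,r')$ has to start with $c(r')<c(r)$, where $c$ is increasing, and to end with $c(r')>c(r)$, where $c$ is decreasing. So we must use $\lambda$ first and $\mu$ afterwards, and change from one to the other at the only common place available, the parameter $z=0$. This is what requires both kinds of path.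

**Lemma 3.** Let $([0,1];\sigma,\sigma')$ be $\eta$-good and let $c:[u,v]\to[0,1]$, $u<v$, be PL with $c(u),c(v)\in\{0,1\}$ and $c((u,v))\subset(0,1)$. Then $([u,v];\sigma c,\sigma'c)$ is $\eta$-good.

*Proof.* **Step 1: reductions.** With $\rho(t)=1-t$, replacing $c$ by $\rho c$ and $(\sigma,\sigma')$ by $(\sigma\rho,\sigma'\rho)$ leaves $\sigma c,\sigma'c$ unchanged, and the new triple is $\eta$-good by (a). So we may assume $c(u)=0$. By (b) it suffices to construct a lower path: applied to $([0,1];\sigma',\sigma)$ the construction then yields, after exchanging coordinates, an upper path for $([u,v];\sigma c,\sigma'c)$.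

Let $\lambda$ and $\mu$ be paths for $([0,1];\sigma,\sigma')$, each written $z\mapsto(t(z),t'(z))$. If $c(r)=t(z)$ and $c(r')=t'(z)$ for a point of $\lambda$ or $\mu$, then
$$|\sigma c(r')-\sigma'c(r)|=|\sigma(t'(z))-\sigma'(t(z))|<\eta .$$
So the error bound holds automatically for every path obtained by such lifting. Also, $r=r'$ forces $t(z)=t'(z)$, so $z\in\{0,1\}$.

**Step 2: the case $c(v)=1$.** We lift $\lambda$. By (C1) for $t(z)$ on $[0,1]$ and $c(r)$ on $[u,v]$, both going from $0$ to $1$, there is a PL path $y\mapsto(z(y),r(y))$, $y\in[0,1]$, from $(0,u)$ to $(1,v)$ with $c(r)=t(z)$. By (C1) for $y\mapsto t'(z(y))$ and $c(r')$, again both going from $0$ to $1$, there is a PL path $x\mapsto(y(x),r'(x))$ from $(0,u)$ to $(1,v)$ with $c(r')=t'(z(y))$. Together they give a PL path $x\mapsto(z,r,r')$ from $(0,u,u)$ to $(1,v,v)$ with $c(r)=t(z)$, $c(r')=t'(z)$.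

If $z=0$, then $c(r)=c(r')=0$, so $r=r'=u$; if $z=1$, then $r=r'=v$. Let $x_1$ be the first $x$ with $z=1$ and $x_0$ the last $x<x_1$ with $z=0$. On $(x_0,x_1)$ we have $z\in(0,1)$, hence $r\ne r'$. It remains to find the side. Since $c$ is PL with $c(u)=0$ and $c>0$ on $(u,v)$, it is strictly increasing on some $[u,u+\delta]$. For $x>x_0$ close to $x_0$, both $r$ and $r'$ lie in $[u,u+\delta]$, and $c(r)=t(z)>t'(z)=c(r')$, so $r'<r$. By continuity $r'<r$ on all of $(x_0,x_1)$. The part of $(r,r')$ over $[x_0,x_1]$ runs from $(u,u)$ to $(v,v)$ and is a lower path.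

**Step 3: the case $c(v)=0$, first half.** We go from $(u,u)$ to $(v,u)$ using $\lambda$. Let $i=\max c\in(0,1)$. On $\lambda$, $t'<t$ for $0<z<1$. Let $z_i=\min\{z:t(z)=i\}\in(0,1)$; on $[0,z_i]$ we have $t'\le t\le i$. By (C2) with $[\alpha,\beta]=[0,i]$, $p=c$ on $[u,v]$ and $q=t$ on $[0,z_i]$, there is a PL path $y\mapsto(r(y),z(y))$ from $(u,0)$ to $(v,0)$ with $c(r)=t(z)$. Let $r_*=\min\{r:c(r)=i\}$, so $u<r_*<v$. The function $p(y)=t'(z(y))$ has values in $[0,i]$ and $p(0)=p(1)=t'(0)=0$; by (C2) with this $p$ and $q=c$ on $[u,r_*]$ we get a path $x\mapsto(y,r')$ from $(0,u)$ to $(1,u)$ with $r'\in[u,r_*]$ and $c(r')=t'(z)$. So $(r,r')$ runs from $(u,u)$ to $(v,u)$.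

If $r=r'$ somewhere, then $z=0$ (as $z\le z_i<1$), so $c(r')=0$, and since $r'\in[u,r_*]$, $r'=u=r$. Thus the path meets the diagonal only at $(u,u)$. Keep the part after the last visit to $(u,u)$. It avoids the diagonal after its initial point and ends at $(v,u)$, which is below the diagonal; so $r'<r$ on it after its initial point.

**Step 4: the case $c(v)=0$, second half.** We go from $(v,u)$ to $(v,v)$ using $\mu$, where $t<t'$ for $0<z<1$. Let $z_i'=\min\{z:t'(z)=i\}\in(0,1)$; on $[0,z_i']$, $t\le t'\le i$. By (C2) with $p=c$ on $[u,v]$ and $q=t'$ on $[0,z'_i]$ we get a PL path $y\mapsto(r'(y),z(y))$ from $(u,0)$ to $(v,0)$ with $c(r')=t'(z)$. Let $r^*=\max\{r:c(r)=i\}$, so $u<r^*<v$. By (C2) with $p(y)=t(z(y))$, which has values in $[0,i]$ and vanishes at both ends, and $q=c$ on $[r^*,v]$, where the endpoint with value $0$ is $v$, we get $r\in[r^*,v]$ running from $v$ to $v$ with $c(r)=t(z)$. So $(r,r')$ runs from $(v,u)$ to $(v,v)$. If $r=r'$, then $z=0$, $c(r)=0$, and since $r\in[r^*,v]$, $r=r'=v$. Keep the part up to the first visit to $(v,v)$;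 there $r'<r$ before the end.

The concatenation of the two pieces is a lower path. $\square$

## 5. Crooked PL maps that are transverse to a finite set

Recall the definition of $\varepsilon$-crooked from Section 2. If $\psi$ is $\delta$-crooked and $\phi$ satisfies $|\phi(x)-\phi(y)|\le\varepsilon$ whenever $|x-y|\le\delta$, then $\phi\psi$ is $\varepsilon$-crooked, with the same $u,v$.

**Lemma 4.** For every $\varepsilon>0$ and finite $T\subset(0,1)$ there is an $\varepsilon$-crooked PL surjection $c:[0,1]\to[0,1]$ with $c(0)=0$, $c(1)=1$, strictly monotone near each point of $c^{-1}(T)$.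

*Proof.* **Step 1: integer walks.** We first build a discrete model. Let $W_1=(0,1)$, $W_2=(0,1,2)$. For $n\ge3$ let $W_n$ be the walk $ABC$ with steps $\pm1$, where consecutive pieces share their common endpoint: $A=W_{n-1}$ runs from $0$ to $n-1$; $B$ is $W_{n-2}+1$ reversed and runs from $n-1$ to $1$; $C=W_{n-1}+1$ runs from $1$ to $n$. For instance $W_3=(0,1,2,1,2,3)$ and $W_4=(0,1,2,1,2,3,2,1,2,3,2,3,4)$. By induction $W_n$ has values in $\{0,\dots,n\}$; those of $B$ lie in $[1,n-1]$ and those of $C$ in $[1,n]$.

**Step 2: the walks are crooked.** *Claim:* for positions $i\le j$ of $w=W_n$ there are $i\le k\le l\le j$ with $|w(k)-w(j)|\le1$ and $|w(l)-w(i)|\le1$.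

If $|w(i)-w(j)|\le1$, take $k=l=i$; this covers $i=j$. For $n\le2$ the only remaining case is $n=2$, $i=0$, $j=2$, where $k=l=1$ works. The property is invariant under translation of the values, and under reversal of the walk, which exchanges the roles of $k$ and $l$. So for $n\ge3$ we may assume the property inside each of the pieces $A,B,C$. Let $x=w(i)$, $y=w(j)$. If $i,j$ lie in one piece we are done. Otherwise we find suitable $k,l$ directly, or we find positions $i\le i'\le j'\le j$ in *one* piece with $w(i')=x$, $w(j')=y$ and use the property there. Recall that $\pm1$ walks take all intermediate values.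

* $i\in A$, $j\in B$. If $y\ge x$, take $i'=i$ and $j'\in A$ not before $i$ with value $y$; it exists as $A$ ends at $n-1\ge y$. If $y<x$, take $j'=j$ and $i'\in B$ before $j$ with value $x$; it exists as $B$ starts at $n-1\ge x$.
* $i\in B$, $j\in C$. If $y\ge x$, take $j'=j$ and $i'\in C$ not after $j$ with value $x$; it exists as $C$ starts at $1\le x$. If $y<x$, take $i'=i$ and $j'\in B$ after $i$ with value $y$; it exists as $B$ ends at $1\le y$.
* $i\in A$, $j\in C$. If $y\ge x$, take $k\in A$ not before $i$ with value $\min(y,n-1)$, which is $\ge x$, and $l\in B$ with value $\max(x,1)\in[1,n-1]$. Then $k\le l$, and both inequalities hold. If $y<x$, then $1\le y<x\le n-1$, and $B$, running from $n-1$ to $1$, contains $i'<j'$ with values $x,y$.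

**Step 3: from walks to maps.** Let $0,\dots,N$ be the positions of $w=W_n$ and let $\psi:[0,1]\to[0,1]$ satisfy $\psi(i/N)=w(i)/n$, linear on each $[\frac{i-1}N,\frac iN]$. Then $\psi$ is $\frac2n$-crooked. Let $s<t$, $i=\lceil Ns\rceil$, $j=\lfloor Nt\rfloor$. If $i\le j$, take $k,l$ from the claim and $u=k/N$, $v=l/N$. Then $s\le u\le v\le t$,
$$|\psi(u)-\psi(t)|\le\tfrac1n|w(k)-w(j)|+|\psi(\tfrac jN)-\psi(t)|\le\tfrac2n,$$
and similarly $|\psi(v)-\psi(s)|\le\tfrac1n|w(l)-w(i)|+|\psi(\frac iN)-\psi(s)|\le\frac2n$. If $i>j$, then $Nt<j+1\le i$ and $Ns>i-1$, so $s,t$ lie in $[\frac{i-1}N,\frac iN]$, where $\psi$ varies by $\frac1n$; take $u=v=s$.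

**Step 4: moving the turning values off $T$.** Let $\omega>0$. Let $\zeta$ be a PL homeomorphism of $[0,1]$ with $\zeta(0)=0$, $\zeta(1)=1$, $|\zeta(a)-a|\le\omega$ for all $a$, and $\zeta(k/n)\notin T$ for $0<k<n$: move the points $k/n$ slightly, preserving their order, and interpolate linearly. Put $c=\zeta\psi$. Since $|\zeta(a)-\zeta(b)|\le|a-b|+2\omega$, $c$ is $(\frac2n+2\omega)$-crooked. It is a PL surjection with $c(0)=0$, $c(1)=1$. If $c(x)\in T$, then $\psi(x)\notin\{0,\frac1n,\dots,1\}$ (recall $0,1\notin T$), so $x$ lies in the interior of a linear piece of $\psi$ of nonzero slope, and $c$ is strictly monotone near $x$. Choose $n$ large and $\omega$ small. $\square$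

## 6. Two families of maps between arcs

Let $E_n=[0,1]$ for all $n\ge0$. We construct sets $F_n\subset E_n$, each a finite disjoint union of nondegenerate closed intervals with $0,1\in F_n$, PL surjections $f_n,g_n:E_{n+1}\to E_n$, and numbers $\rho_n,\kappa_n,\varepsilon_n>0$.

A *gap* of $F_n$ is the closure $[L,R]$ of a component $(L,R)$ of $[0,1]\setminus F_n$; then $L,R\in\partial F_n$. For example, $F_0=[0,\frac13]\cup[\frac23,1]$ has one gap, $[\frac13,\frac23]$. Let $W(n,j)$, $j\le n$, be the finite set of all compositions $E_n\to E_{n-1}\to\dots\to E_j$ in which each factor is $f_k$ or $g_k$, with $W(n,n)=\{\mathrm{id}\}$; for instance $W(2,0)=\{f_0f_1,f_0g_1,g_0f_1,g_0g_1\}$. The requirements, for all $n\ge0$ unless otherwise said, are these.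

* **(R1)** $f_n=g_n$ on $F_{n+1}$; $f_n(F_{n+1})\subset F_n$; $f_n^{-1}(\mathrm{int}F_n)\cup g_n^{-1}(\mathrm{int}F_n)\subset\mathrm{int}F_{n+1}$.
* **(R2)** For each gap $J$ of $F_n$, $(J;f_{n-1}|_J,g_{n-1}|_J)$ is $\varepsilon_n$-good. (For $n=0$ put $f_{-1}=g_{-1}=0$, $\varepsilon_0=1$.)
* **(R3)** $|f_{n-1}g_n-g_{n-1}f_n|<\varepsilon_n$ on $E_{n+1}$, for $n\ge1$.
* **(R4)** If $|f_n(e)-g_n(e)|<\kappa_n$, then $\mathrm{dist}(f_n(e),F_n)<\rho_n$.
* **(R5)** For $\phi\in W(n,j)$, $j\le n$: $|x-y|\le\rho_n$ implies $|\phi(x)-\phi(y)|\le2^{-n}$, and $|x-y|<\varepsilon_{n+1}$ implies $|\phi(x)-\phi(y)|\le\tau_n:=2^{-n-4}\kappa_n$. Also $\kappa_n\le1$, and $\kappa_n\le\kappa_{n-1}$ for $n\ge1$.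
* **(R6)** For $\phi\in W(n,j)$, $j\le n$, $\phi f_n$ and $\phi g_n$ are $2^{-n}$-crooked.

Roughly: (R1) makes the $F_n$ into the fixed set, (R2) keeps the induction alive, (R3) is the approximate compatibility, (R4) says that nearly fixed points are near $F_n$, (R5) sets the scales, and (R6) will give hereditary indecomposability.

**Step 1: the beginning.** $F_0=[0,\frac13]\cup[\frac23,1]$ satisfies (R2): since $f_{-1}=g_{-1}=0$, take $\lambda$ to be the polygonal path $(\frac13,\frac13),(\frac59,\frac49),(\frac23,\frac23)$ and $\mu$ its mirror image.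

**Step 2: the scales at level $n$.** Suppose everything up to $F_n$, $f_{n-1},g_{n-1},\varepsilon_n$ is constructed. For each gap $J=[L,R]$ of $F_n$ fix paths $\lambda_J,\mu_J$ from (R2). We now choose, in this order, $\rho_n$, $\kappa_n$, $\varepsilon_{n+1}$. Choose $\rho_n$ as in (R5), by uniform continuity of the finitely many $\phi\in W(n,j)$, $j\le n$. On $\lambda_J\cup\mu_J$ (we identify paths with their images) the equality $s=s'$ holds only at $(L,L)$ and $(R,R)$, whose coordinates lie in $F_n$. So on the compact set of points of $\lambda_J\cup\mu_J$ with $\mathrm{dist}(s,F_n)\ge\rho_n$ the function $|s-s'|$ is positive, and there is $\kappa_n>0$ such that for every gap $J$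
$$(s,s')\in\lambda_J\cup\mu_J,\ \ \mathrm{dist}(s,F_n)\ge\rho_n\ \Longrightarrow\ |s-s'|\ge\kappa_n.\tag{2}$$
Decrease it so that $\kappa_n\le1$, and $\kappa_n\le\kappa_{n-1}$ if $n\ge1$. Only now choose $\varepsilon_{n+1}$ as in (R5).

**Step 3: the maps.** The purpose is to let $(f_n,g_n)$ run along the diagonal over $F_n$ and along $\lambda_J\cup\mu_J$ over each gap, and to make it crooked. For each gap $J$ let $w_J=(\sigma_J,\sigma_J'):[0,1]\to J^2$ be given by Lemma 2 for $\lambda_J,\mu_J$ and $\eta=\varepsilon_{n+1}$, and let $\ell_J:J\to[0,1]$ be the increasing affine bijection. Let $(\sigma,\sigma'):[0,1]\to[0,1]^2$ be $(x,x)$ for $x\in F_n$ and $w_J\ell_J$ on each gap $J$. Since $w_J(0)=(L,L)$ and $w_J(1)=(R,R)$, this is continuous and PL, and $\sigma,\sigma'$ map $J$ onto $J$, so they are onto.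

Since $0,1\in F_n$ and components of $F_n$ are nondegenerate, $\partial F_n\subset(0,1)$. By Lemma 4 with $T=\partial F_n$ choose a PL surjection $c:E_{n+1}\to[0,1]=E_n$ with $c(0)=0$, $c(1)=1$, strictly monotone near each point of $c^{-1}(\partial F_n)$, and so crooked that all $\phi\sigma c$, $\phi\sigma'c$ with $\phi\in W(n,j)$, $j\le n$, are $2^{-n}$-crooked; the remark before Lemma 4 and uniform continuity of the finitely many maps $\phi\sigma,\phi\sigma'$ make this possible. Put
$$f_n=\sigma c,\qquad g_n=\sigma'c,\qquad F_{n+1}=c^{-1}(F_n).$$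

**Step 4: verification.** We check that the new objects have the required form and satisfy (R1)–(R6).

*Form of $F_{n+1}$.* As $c$ is PL, $F_{n+1}$ has finitely many components, which are closed intervals or points, and $0,1\in F_{n+1}$. No component is a point: a point of $c^{-1}(\mathrm{int}F_n)$ is interior to $F_{n+1}$, and near a point $x$ of $c^{-1}(\partial F_n)\subset(0,1)$ the map $c$ is strictly monotone, so on one side of $x$ it enters the nondegenerate component of $F_n$ that has $c(x)$ as an endpoint.

*(R1).* $\sigma=\sigma'=\mathrm{id}$ on $F_n$, so $f_n=g_n=c$ on $F_{n+1}$, with values in $F_n$. Since $\sigma,\sigma'$ map each gap $J$ into $J$, which is disjoint from $\mathrm{int}F_n$, we have $\sigma^{-1}(\mathrm{int}F_n)=\sigma'^{-1}(\mathrm{int}F_n)=\mathrm{int}F_n$. Hence $f_n^{-1}(\mathrm{int}F_n)=g_n^{-1}(\mathrm{int}F_n)=c^{-1}(\mathrm{int}F_n)$. This is an open set inside $F_{n+1}$, so it lies in $\mathrm{int}F_{n+1}$.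

*(R2) for $n+1$.* Let $[u,v]$ be a gap of $F_{n+1}$. Then $c$ maps $(u,v)$ into one component $(L,R)$ of $[0,1]\setminus F_n$, and $c(u),c(v)\in F_n\cap[L,R]=\{L,R\}$. With $J=[L,R]$, Lemma 3 applies to $\ell_Jc|_{[u,v]}$ and the $\varepsilon_{n+1}$-good triple $([0,1];\sigma_J,\sigma'_J)$. On $[u,v]$ we have $f_n=\sigma_J\ell_Jc$ and $g_n=\sigma'_J\ell_Jc$, so $([u,v];f_n,g_n)$ is $\varepsilon_{n+1}$-good.

*(R3), $n\ge1$.* The point $(f_n(e),g_n(e))=(x,y)$ is either a diagonal point with $x=y\in F_n$, and then $f_{n-1}(y)=g_{n-1}(x)$ by (R1) for $n-1$; or it lies on some $\lambda_J\cup\mu_J$, and then $|f_{n-1}(y)-g_{n-1}(x)|<\varepsilon_n$ by the choice of $\lambda_J,\mu_J$.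

*(R4).* In the first case $f_n(e)\in F_n$. In the second case use (2).

*(R5), (R6)* hold by choice. The construction is complete.

**Swaps.** By (R3) for $n+1$, $|f_ng_{n+1}-g_nf_{n+1}|<\varepsilon_{n+1}$, so by (R5), for $\phi\in W(n,j)$,
$$|\phi f_ng_{n+1}-\phi g_nf_{n+1}|\le\tau_n.\tag{3}$$
We call the replacement of $f_ng_{n+1}$ by $g_nf_{n+1}$ inside a composition, or conversely, a *swap at $n$*. Whatever stands to the right of these two factors does not matter, so a swap at $n$ changes the composition by at most $\tau_n$ everywhere. If we write a composition as a word in the letters $f,g$, indices increasing from left to right, a swap exchanges two adjacent different letters. For example $f_0f_1g_2g_3$ becomes $f_0g_1f_2g_3$ by one swap at $1$.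

## 7. The inverse limit is hereditarily indecomposable

Which letters should the bonding maps have? In a tower with bonding maps $f_n$ only, replacing an $f$ by a $g$ suggests a map $h$, but its inverse ought to replace a $g$ by an $f$, and there is no $g$ in the tower to trade back. So we use blocks $fg$: then $h$ comes from replacing $fg$ by $gg$, and its inverse from replacing $fg$ by $ff$.

Let $A_n=E_{2n}$, $\Phi_n=F_{2n}$, $\theta_n=f_{2n}g_{2n+1}:A_{n+1}\to A_n$, and $\theta_{j,n}=\theta_j\cdots\theta_{n-1}\in W(2n,2j)$ for $j\le n$, with $\theta_{n,n}=\mathrm{id}$. Put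
$$P=\varprojlim(A_n,\theta_n),\qquad\pi_n:P\to A_n,\ x\mapsto x_n.$$
By Section 1, $P$ is a nondegenerate chainable continuum and each $\pi_n$ is onto. We show that $P$ is HI; Bing's theorem then identifies it with the pseudo-arc.

Suppose subcontinua $M,N$ meet and are not nested; let $x\in M\setminus N$ and $y\in N\setminus M$. Write $M_j=\pi_j(M)$, $N_j=\pi_j(N)$.

**Step 1: separate at a finite level.** Since $N$ is compact, $N=\bigcap_j\pi_j^{-1}(N_j)$, so $x_j\notin N_j$ for some $j$. This persists for larger $j$, because $\theta_j(N_{j+1})=N_j$. The same holds for $y$ and $M$. So there are $j$ and $\varepsilon>0$ with $\mathrm{dist}(x_j,N_j)>\varepsilon$ and $\mathrm{dist}(y_j,M_j)>\varepsilon$.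

**Step 2: use crookedness further up.** For $n>j$, $\theta_{j,n}=(\theta_{j,n-1}f_{2n-2})g_{2n-1}$ is $2^{-(2n-1)}$-crooked by (R6) at index $2n-1$. Choose $n>j$ so that $\theta=\theta_{j,n}$ is $\varepsilon$-crooked. The sets $M_n,N_n$ are intersecting closed intervals (possibly points), $x_n\in M_n\setminus N_n$ and $y_n\in N_n\setminus M_n$. By symmetry let $x_n<y_n$. Then $[x_n,y_n]\subset M_n\cup N_n$. Take $x_n\le u\le v\le y_n$ with $|\theta(u)-y_j|\le\varepsilon$ and $|\theta(v)-x_j|\le\varepsilon$, using $\theta(x_n)=x_j$, $\theta(y_n)=y_j$.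

**Step 3: contradiction.** As $\mathrm{dist}(y_j,M_j)>\varepsilon$, $\theta(u)\notin M_j$, so $u\notin M_n$. As $M_n$ is an interval containing $x_n$ and $x_n\le u\le v$, also $v\notin M_n$. So $v\in N_n$ and $\theta(v)\in N_j$, which contradicts $\mathrm{dist}(x_j,N_j)>\varepsilon$.

Hence $P$ is HI, and $P$ is the pseudo-arc.

## 8. The homeomorphism from trading $f$'s for $g$'s

Let
$$h_n=g_{2n}g_{2n+1},\quad k_n=f_{2n}f_{2n+1}:A_{n+1}\to A_n,\qquad e_m=\tau_{2m}+\tau_{2m+1}+\tau_{2m+2},\qquad r_n=\sum_{m\ge n}e_m.$$
In $r_n$ each $\tau_k$ with $k\ge2n$ occurs at most twice, and $\tau_k=2^{-k-4}\kappa_k\le2^{-k-4}\kappa_{2n}$ for $k\ge2n$. Hence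
$$r_n\le2\sum_{k\ge2n}\tau_k\le2^{-2n-2}\kappa_{2n}<\kappa_{2n},\qquad r_n\to0.\tag{4}$$

**Step 1: $h_n$ and $k_n$ almost commute with the bonding maps.** For $\phi\in W(2m,j)$,
$$|\phi\,\theta_mh_{m+1}-\phi\,h_m\theta_{m+1}|\le e_m,\qquad|\phi\,\theta_mk_{m+1}-\phi\,k_m\theta_{m+1}|\le e_m.\tag{5}$$
For the first: $\theta_mh_{m+1}=f_{2m}g_{2m+1}g_{2m+2}g_{2m+3}$ becomes $g_{2m}f_{2m+1}g_{2m+2}g_{2m+3}$ by a swap at $2m$, and then $g_{2m}g_{2m+1}f_{2m+2}g_{2m+3}=h_m\theta_{m+1}$ by a swap at $2m+1$. For the second: $\theta_mk_{m+1}=f_{2m}g_{2m+1}f_{2m+2}f_{2m+3}$ becomes $f_{2m}f_{2m+1}g_{2m+2}f_{2m+3}$ by a swap at $2m+1$, and then $f_{2m}f_{2m+1}f_{2m+2}g_{2m+3}=k_m\theta_{m+1}$ by a swap at $2m+2$. Now use (3).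

**Step 2: the maps $h$ and $k$.** We pass to the limit. Let $x\in P$ and $\phi\in W(2n,j)$, and consider the sequence $\phi\,\theta_{n,m}h_m(x_{m+1})$, $m=n,n+1,\dots$. Since $x_{m+1}=\theta_{m+1}(x_{m+2})$, its terms with indices $m$ and $m+1$ are
$$(\phi\theta_{n,m})\,h_m\theta_{m+1}(x_{m+2})\quad\text{and}\quad(\phi\theta_{n,m})\,\theta_mh_{m+1}(x_{m+2}),$$
which differ by at most $e_m$ by (5). With $\phi=\mathrm{id}$ we see that
$$H_n(x)=\lim_{m}\theta_{n,m}h_m(x_{m+1})$$
exists uniformly in $x$, so $H_n$ is continuous. With general $\phi$, comparing the limit with the first term $m=n$,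
$$|\phi(H_n(x))-\phi(h_n(x_{n+1}))|\le r_n\qquad(\phi\in W(2n,j)).\tag{6}$$
Continuity of $\theta_n$ gives $\theta_nH_{n+1}=H_n$, so $h(x)=(H_n(x))_n$ defines a continuous map $h:P\to P$. In the same way the $k_n$ define a continuous $k:P\to P$ with coordinates $K_n(x)=\lim_m\theta_{n,m}k_m(x_{m+1})$, which satisfy (6) with $K_n,k_n$ in place of $H_n,h_n$.

**Step 3: $kh=\mathrm{id}$.** We have $K_n(h(x))=\lim_m\theta_{n,m}k_m(H_{m+1}(x))$. By (6) at index $m+1$ with $\phi=\theta_{n,m}k_m\in W(2m+2,2n)$, the $m$-th term differs by at most $r_{m+1}$ from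
$$\theta_{n,m}k_mh_{m+1}(x_{m+2})=\theta_{n,m}\,f_{2m}f_{2m+1}g_{2m+2}g_{2m+3}(x_{m+2}).$$
One swap at $2m+1$ turns this into $\theta_{n,m}\,f_{2m}g_{2m+1}f_{2m+2}g_{2m+3}(x_{m+2})=\theta_{n,m}\theta_m\theta_{m+1}(x_{m+2})=x_n$, at a cost of at most $\tau_{2m+1}$. Let $m\to\infty$: $K_n(h(x))=x_n$.

**Step 4: $hk=\mathrm{id}$.** Likewise $H_n(k(x))=\lim_m\theta_{n,m}h_m(K_{m+1}(x))$, and the $m$-th term differs by at most $r_{m+1}$ from $\theta_{n,m}h_mk_{m+1}(x_{m+2})$. Here the word $g_{2m}g_{2m+1}f_{2m+2}f_{2m+3}$ becomes
$$g_{2m}f_{2m+1}g_{2m+2}f_{2m+3},\qquad f_{2m}g_{2m+1}g_{2m+2}f_{2m+3},\qquad f_{2m}g_{2m+1}f_{2m+2}g_{2m+3}$$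
by swaps at $2m+1$, $2m$, $2m+2$ in this order. The total cost is at most $e_m\to0$, and the last word is $\theta_m\theta_{m+1}$. So $H_n(k(x))=x_n$.

Hence $h$ is a homeomorphism with inverse $k$.

## 9. The fixed point set is $\mathrm{cl}(U)$

**Step 1: the sets.** By (R1) (applied to $g_{2n+1}$, which equals $f_{2n+1}$ on $F_{2n+2}$, and to $f_{2n}$),
$$\theta_n(\Phi_{n+1})\subset\Phi_n,\qquad\theta_n^{-1}(\mathrm{int}\,\Phi_n)\subset\mathrm{int}\,\Phi_{n+1}.\tag{7}$$
Indeed $\theta_n(F_{2n+2})\subset f_{2n}(F_{2n+1})\subset F_{2n}$, and $\theta_n^{-1}(\mathrm{int}F_{2n})=g_{2n+1}^{-1}(f_{2n}^{-1}(\mathrm{int}F_{2n}))\subset g_{2n+1}^{-1}(\mathrm{int}F_{2n+1})\subset\mathrm{int}F_{2n+2}$. Put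
$$U=\bigcup_n\pi_n^{-1}(\mathrm{int}\,\Phi_n)\quad\text{(open)},\qquad\mathbb F=\bigcap_n\pi_n^{-1}(\Phi_n)\quad\text{(closed)}.$$

**Step 2: $\mathrm{cl}(U)=\mathbb F$.** If $x_n\in\mathrm{int}\,\Phi_n$, then by (7) $x_m\in\mathrm{int}\,\Phi_m$ for $m\ge n$ and $x_m\in\Phi_m$ for $m\le n$; so $U\subset\mathbb F$, and $\mathrm{cl}(U)\subset\mathbb F$. Conversely let $x\in\mathbb F$ and $n\ge1$. The components of $\Phi_n$ are nondegenerate intervals, so $\Phi_n=\mathrm{cl}(\mathrm{int}\,\Phi_n)$, and there is $y_n\in\mathrm{int}\,\Phi_n$ so close to $x_n$ that $|\theta_{j,n}(y_n)-x_j|<1/n$ for all $j\le n$. Any $y^{(n)}\in P$ with $\pi_n(y^{(n)})=y_n$ lies in $U$, and $y^{(n)}\to x$ as $n\to\infty$.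

**Step 3: $U\ne\emptyset$ and $\mathbb F\ne P$.** This holds because $\mathrm{int}\,\Phi_0\ne\emptyset$, $\Phi_0\ne[0,1]$ and $\pi_0$ is onto.

**Step 4: points of $\mathbb F$ are fixed.** Let $x\in\mathbb F$. For every $m$, $x_{m+1}\in F_{2m+2}$, so $e=g_{2m+1}(x_{m+1})\in F_{2m+1}$, where $f_{2m}=g_{2m}$. Thus $h_m(x_{m+1})=g_{2m}(e)=f_{2m}(e)=\theta_m(x_{m+1})=x_m$, and $H_n(x)=\lim_m\theta_{n,m}(x_m)=x_n$.

**Step 5: fixed points lie in $\mathbb F$.** Here the order of choices pays off. Let $h(x)=x$ and fix $n$. With $e=g_{2n+1}(x_{n+1})$ we have $x_n=f_{2n}(e)$ and $h_n(x_{n+1})=g_{2n}(e)$. Since $H_n(x)=x_n$, (6) with $\phi=\mathrm{id}$ and (4) give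
$$|f_{2n}(e)-g_{2n}(e)|=|H_n(x)-h_n(x_{n+1})|\le r_n<\kappa_{2n}.$$
By (R4), $\mathrm{dist}(x_n,\Phi_n)<\rho_{2n}$. So there is $y\in\Phi_n$ with $|x_n-y|<\rho_{2n}$, and (R5) gives $|x_j-\theta_{j,n}(y)|\le2^{-2n}$ for $j\le n$, where $\theta_{j,n}(y)\in\Phi_j$ by (7). Keep $j$ fixed and let $n\to\infty$: as $\Phi_j$ is closed, $x_j\in\Phi_j$. This holds for every $j$, so $x\in\mathbb F$.

Hence $\mathrm{Fix}(h)=\mathbb F=\mathrm{cl}(U)\ne P$ with $U$ nonempty and open, and Theorem A is proved. $\blacksquare$

## 10. Small supports, uncountably many components, and no periodicity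

The two statements of this section are complements; Theorem A does not depend on them. They use further quoted theorems, which are stated where they are needed.

**Theorem B.** For every nonempty open $V\subset P$ there is a homeomorphism $h\ne\mathrm{id}$ of $P$ with $\mathrm{Fix}(h)=\mathrm{cl}(U)\ne P$ for a nonempty open $U$ with $P\setminus U\subset V$. In particular such $h$ exist arbitrarily close to the identity.

*Proof.* We use a theorem of Irwin and Solecki (*Projective Fraïssé limits and the pseudo-arc*, Trans. AMS 358 (2006)): if $X$ is a chainable continuum with metric $d$ and $q_1,q_2:P\to X$ are continuous surjections, then for every $\varepsilon>0$ there is a homeomorphism $\psi$ of $P$ with $d(q_1(x),q_2\psi(x))<\varepsilon$ for all $x$.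

**Step 1: see $V$ from an arc.** Let $v\in V$. Since $P$ is chainable and nondegenerate, there is a continuous surjection $q:P\to[0,1]$ with fibres so small that $q^{-1}(q(v))\subset V$. The compact set $q(P\setminus V)$ does not contain $q(v)$, so some neighbourhood of $q(v)$ in $[0,1]$ has its preimage in $V$. Inside it choose a nondegenerate open interval $I\subset(0,1)$; then $q^{-1}(I)\subset V$. Choose $l<r$ and $\varepsilon>0$ with $[l-\varepsilon,r+\varepsilon]\subset I$.

**Step 2: a version of the construction moving only points over $[l,r]$.** Run Sections 6–9 with $F_0=[0,l]\cup[r,1]$, taking for the initial $\lambda$ the polygonal path $(l,l),(l+\frac23(r-l),l+\frac13(r-l)),(r,r)$ and for $\mu$ its mirror image; nothing else changes. We obtain a pseudo-arc $P_1$, a homeomorphism $h_1$ of $P_1$ and an open $U_1$ with $\mathrm{Fix}(h_1)=\mathrm{cl}(U_1)\ne P_1$ and $U_1\supset\pi_0^{-1}(\mathrm{int}\,\Phi_0)=\pi_0^{-1}([0,l)\cup(r,1])$.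

**Step 3: transport.** Identify $P_1$ with $P$ by a homeomorphism. By the quoted theorem with $X=[0,1]$, $q_1=q$, $q_2=\pi_0$, there is a homeomorphism $\psi$ of $P$ with $|q-\pi_0\psi|<\varepsilon$. Put $h=\psi^{-1}h_1\psi$ and $U=\psi^{-1}(U_1)$. Then $\mathrm{Fix}(h)=\psi^{-1}(\mathrm{Fix}(h_1))=\mathrm{cl}(U)\ne P$, so $h\neq\mathrm{id}$, and $U\ne\emptyset$. If $x\in P\setminus U$, then $\pi_0\psi(x)\in[l,r]$, so $q(x)\in(l-\varepsilon,r+\varepsilon)\subset I$. Hence $P\setminus U\subset q^{-1}(I)\subset V$.

**Step 4: closeness to the identity.** The set $P\setminus\mathrm{Fix}(h)\subset V$ is $h$-invariant, so $h$ moves points by at most $\mathrm{diam}\,V$, and $V$ may be taken as small as we like. $\square$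

**Proposition C.** Let $h$ be any homeomorphism of $P$ with $\mathrm{Fix}(h)=\mathrm{cl}(U)\ne P$, $U\ne\emptyset$ open. Then:

1. $\mathrm{Fix}(h)$ has uncountably many components.
2. $h(M)=M$ for every subcontinuum $M$ that meets $U$.
3. $h$ is not periodic. In fact every periodic homeomorphism $\ne\mathrm{id}$ of $P$ has a connected, nowhere dense fixed point set.

*Proof.* **Part 1.** If there were only countably many components, their traces on $U$ would be countably many relatively closed sets covering $U$. By Baire's theorem one component would have nonempty interior in $P$. It would be a proper subcontinuum with interior, which is impossible in an indecomposable continuum.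

**Part 2.** The idea is that $h$ preserves each component of $P\setminus U$, and $M$ contains every such component that it meets. Since $h$ is the identity on $U$, $h(U)=U$ and $h(P\setminus U)=P\setminus U$. Let $L$ be a component of $P\setminus U$. By boundary bumping (a component of a proper closed subset of a continuum meets the boundary of that subset), $L$ meets $\partial U\subset\mathrm{cl}(U)=\mathrm{Fix}(h)$. So $h(L)$ is a component of $P\setminus U$ that meets $L$, and $h(L)=L$.

Let $M$ be a subcontinuum meeting $U$. Points of $M\cap U$ are fixed. Let $y\in M\setminus U$ and let $L_y$ be the component of $y$ in $P\setminus U$. The continua $M$ and $L_y$ meet, so they are nested; $M\not\subset L_y$ because $M$ meets $U$. So $L_y\subset M$ and $h(y)\in L_y\subset M$. Hence $h(M)\subset M$. The same argument for $h^{-1}$, which has the same fixed points, gives $h^{-1}(M)\subset M$. So $h(M)=M$.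

**Part 3.** We use Smith's theorem (see Bredon, *Introduction to Compact Transformation Groups*, Ch. III): if a finite $p$-group acts on a finite-dimensional compact metric space with the mod-$p$ Čech cohomology of a point, then its fixed point set has the mod-$p$ Čech cohomology of a point; in particular it is nonempty and connected. We also use Hamilton's theorem that chainable continua have the fixed point property.

Let $h$ now be any homeomorphism of $P$ of finite order $n=\prod p_i^{a_i}>1$, and let $h_i=h^{n/p_i^{a_i}}$, which has order $p_i^{a_i}$. $P$ is one-dimensional and, as an inverse limit of arcs, has the Čech cohomology of a point. So each $\mathrm{Fix}(h_i)$ is a nonempty subcontinuum, and it is proper as $h_i\ne\mathrm{id}$. All these sets contain $\mathrm{Fix}(h)$, which is nonempty by Hamilton's theorem. Being pairwise intersecting subcontinua of an HI continuum, they are nested. The numbers $n/p_i^{a_i}$ have greatest common divisor $1$, so $h$ is a product of powers of the $h_i$, and $\mathrm{Fix}(h)=\bigcap_i\mathrm{Fix}(h_i)$.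 As the family is finite and nested, this intersection is one of its members, so $\mathrm{Fix}(h)$ is connected. As a proper subcontinuum of an indecomposable continuum it is nowhere dense, so it is not $\mathrm{cl}(U)$ with $U\ne\emptyset$ open. Since the $h$ of the proposition is not the identity, it is not periodic. $\square$
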